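# Two-out-of-three fails for CM-dimension over coherent rings

## 1. Coherent rings, Koszul grade, G-dimension, CM-dimension

Rings are commutative with identity, and $k$ is a field. A ring is quasi-local if it has a unique maximal ideal; it need not be Noetherian. For quasi-local rings, a flat local homomorphism $(R,\mathfrak m)\to(R',\mathfrak m')$ is a ring homomorphism that makes $R'$ a flat $R$-module and maps $\mathfrak m$ into $\mathfrak m'$. Such a map is faithfully flat, hence injective.

**Definition (coherent ring).** A ring $Q$ is coherent if every finitely generated ideal of $Q$ is finitely presented. Equivalently, every finitely presented $Q$-module has a resolution by finitely generated free $Q$-modules.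

*Example.* Noetherian rings are coherent. So is $k[x_1,x_2,\dots]$: a finitely generated ideal is extended from some $k[x_1,\dots,x_n]$, over which the big ring is flat, so a finite presentation over the small ring extends. The ring $k[x,y_1,y_2,\dots]/(xy_1,xy_2,\dots)$ is not coherent: the annihilator of $x$ is $(y_1,y_2,\dots)$, which is not finitely generated, so the ideal $(x)$ is not finitely presented.

We use these textbook facts about a coherent ring $Q$. Finitely generated submodules of finitely presented modules are finitely presented, so kernels of maps between finitely presented modules are finitely presented. If two modules in a short exact sequence are finitely presented, so is the third; when the third is the left one, recall that the kernel of a surjection from a finitely generated module onto a finitely presented one is finitely generated. Localizations of $Q$ are coherent, since a finitely generated ideal of a localization is the localization of a finitely generated ideal.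

**Definition (grade).** Let $I=(x_1,\dots,x_m)$ be a finitely generated ideal of $Q$, and let $H_i(x_1,\dots,x_m;Q)$ be the homology of the Koszul complex $K_\bullet(x_1,\dots,x_m;Q)$. Put
$$\operatorname{grade} I=m-\sup\{i: H_i(x_1,\dots,x_m;Q)\ne0\}.$$
This is the Koszul (polynomial) grade. It does not depend on the generators, and it is $\infty$ if $I=Q$.

*Example.* For $I=(x)$ the Koszul complex is $Q\xrightarrow{x}Q$, so $H_1=(0:_Qx)$. In $k[[x]]$ we get $H_1=0$, $H_0=k$, hence grade $1$. In $k[x]/(x^2)$ we get $H_1\ne0$, hence grade $0$. In general $H_m(x_1,\dots,x_m;Q)=(0:_QI)$, so $\operatorname{grade}I=0$ whenever $(0:_QI)\neq 0$.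

**Definition (totally reflexive module, G-dimension).** Let $Q$ be coherent and $(-)^*=\operatorname{Hom}_Q(-,Q)$. A finitely presented module $G$ is totally reflexive if the natural map $G\to G^{**}$ is an isomorphism and $\operatorname{Ext}^i_Q(G,Q)=0=\operatorname{Ext}^i_Q(G^*,Q)$ for all $i\ge1$. For a finitely presented module $M$, $\operatorname{G-dim}_QM$ is the least $n\ge0$ for which there is an exact sequence $0\to G_n\to\cdots\to G_0\to M\to0$ with all $G_i$ totally reflexive. If there is no such $n$, or if $M$ is not finitely presented, $\operatorname{G-dim}_QM=\infty$.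

*Example.* Finitely generated free modules are totally reflexive. Over $Q=k[x]/(x^2)$ the module $k$ is totally reflexive. It has the resolution $\cdots\xrightarrow{x}Q\xrightarrow{x}Q\to k\to0$, whose dual $Q\xrightarrow{x}Q\xrightarrow{x}\cdots$ is exact in positive degrees, so $\operatorname{Ext}^i_Q(k,Q)=0$ for $i\ge1$. Moreover $k^*=(0:_Qx)=xQ\cong k$. The map $k\to k^{**}$ is a map of one-dimensional spaces, and it is nonzero because evaluation at $1$ sends the homomorphism $1\mapsto x$ to $x\neq0$.

*Example.* Let $\Lambda=k[a_1,a_2]/(a_1,a_2)^2$ with maximal ideal $\mathfrak a=ka_1\oplus ka_2$. Here $k^*=(0:_\Lambda\mathfrak a)=\mathfrak a\cong k^2$, so $k^{**}\cong k^4$ and $k$ is not totally reflexive. Let us also compute $\operatorname{Ext}^i_\Lambda(k,\Lambda)$. From $0\to\mathfrak a\to\Lambda\to k\to0$ we get the exact sequence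
$$0\to\operatorname{Hom}_\Lambda(k,\Lambda)\to\Lambda\to\operatorname{Hom}_\Lambda(\mathfrak a,\Lambda)\to\operatorname{Ext}^1_\Lambda(k,\Lambda)\to0,$$
with first three dimensions $2,3,4$. So $\operatorname{Ext}^1_\Lambda(k,\Lambda)$ has dimension $3$. Since $\mathfrak a\cong k^2$, also $\operatorname{Ext}^{i+1}_\Lambda(k,\Lambda)\cong\operatorname{Ext}^i_\Lambda(\mathfrak a,\Lambda)\cong\operatorname{Ext}^i_\Lambda(k,\Lambda)^2$ for $i\ge1$. Hence $\operatorname{Ext}^i_\Lambda(k,\Lambda)\ne0$ for every $i\ge1$. Lemma 2 will turn this into $\operatorname{G-dim}_\Lambda k=\infty$.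

**Definition (G-quasi-deformation).** Let $R$ be a quasi-local coherent ring. A G-quasi-deformation of $R$ is a diagram $R\to R'\leftarrow Q$ in which $R'$ and $Q$ are quasi-local coherent rings, $R\to R'$ is a flat local homomorphism, and $Q\to R'$ is a surjective ring homomorphism whose kernel $I$ is a finitely generated ideal with $\operatorname{G-dim}_QR'=\operatorname{grade}I<\infty$.

*Example.* The diagram $R=R=R$ is one, with $I=0$: take $m=0$ generators, so that $H_0=R\neq 0$ and the grade is $0$. The diagram $k=k\leftarrow k[[x]]$ is another, since $\operatorname{grade}(x)=1$, and $\operatorname{G-dim}_{k[[x]]}k=1$: it is at most $1$ by the free resolution of length $1$, and it is not $0$ because $k^*=0$.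

**Definition (CM-dimension).** For a finitely generated module $M$ over a quasi-local coherent ring $R$,
$$\operatorname{CM-dim}_RM=\inf\{\operatorname{G-dim}_Q(M\otimes_RR')-\operatorname{G-dim}_QR'\},$$
where $R\to R'\leftarrow Q$ runs over the G-quasi-deformations of $R$. Here $M\otimes_RR'$ is a $Q$-module via $Q\to R'$, and $\infty-n=\infty$, $\inf\emptyset=\infty$. We say that $M$ has finite CM-dimension if $\operatorname{CM-dim}_RM<\infty$.

So $M$ has finite CM-dimension exactly when some G-quasi-deformation gives $\operatorname{G-dim}_Q(M\otimes_RR')<\infty$; call such a diagram a witness for $M$. For an example in which CM-dimension is better behaved than G-dimension we need one construction.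

**Definition (trivial extension).** For a ring $B$ and a $B$-module $M$, the trivial extension $B\ltimes M$ is $B\oplus M$ with product $(b,m)(b',m')=(bb',\,bm'+b'm)$. So $M$ is an ideal of square zero. For instance $k\ltimes k=k[x]/(x^2)$.

**Lemma 1.** Let $\Lambda$ be a finite-dimensional local $k$-algebra, $\omega=\operatorname{Hom}_k(\Lambda,k)$ and $\Gamma=\Lambda\ltimes\omega$. Then $\Gamma$ is local, and every finitely generated $\Gamma$-module is totally reflexive.

*Proof.* $\Gamma$ is local because $\omega$ is a nilpotent ideal with $\Gamma/\omega=\Lambda$. Put $\lambda(x,\varphi)=\varphi(1)$. Then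
$$\lambda\big((x,\varphi)(x',\varphi')\big)=\varphi'(x)+\varphi(x').$$
If this vanishes for all $(x',\varphi')$, then taking $\varphi'=0$ gives $\varphi=0$, and taking $x'=0$ gives $\varphi'(x)=0$ for all $\varphi'$, so $x=0$. Hence $y\mapsto\lambda(y\,\cdot)$ is an injective $\Gamma$-linear map $\Gamma\to\operatorname{Hom}_k(\Gamma,k)$ between spaces of equal finite dimension, so it is an isomorphism. Consequently
$$\operatorname{Hom}_\Gamma(N,\Gamma)\cong\operatorname{Hom}_\Gamma(N,\operatorname{Hom}_k(\Gamma,k))\cong\operatorname{Hom}_k(N,k),\qquad \phi\mapsto\lambda\circ\phi,$$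
for every $\Gamma$-module $N$. The right side is exact in $N$, so $\Gamma$ is self-injective and all $\operatorname{Ext}^i_\Gamma(-,\Gamma)$ with $i\ge1$ vanish. If $N$ is finitely generated, then $\dim_kN=\dim_kN^*=\dim_kN^{**}$. For $0\ne x\in N$ some $k$-linear form is nonzero at $x$; it has the form $\lambda\circ\phi$ with $\phi\in N^*$, so $\phi(x)\ne0$. Thus $N\to N^{**}$ is injective, hence bijective. $\square$

*Example.* Let $\Lambda$, $\omega$, $\Gamma$ be as in Lemma 1 and consider $\Lambda=\Lambda\leftarrow\Gamma$. The kernel $\omega$ satisfies $(0:_\Gamma\omega)\supseteq\omega\ne0$, so its grade is $0$. By Lemma 1, $\operatorname{G-dim}_\Gamma\Lambda=0$. So this is a G-quasi-deformation, and $\operatorname{G-dim}_\Gamma N=0$ for every finitely generated $\Lambda$-module $N$. Hence $\operatorname{CM-dim}_\Lambda N\le0$ for all such $N$, including $N=k$ over $\Lambda=k[a_1,a_2]/(a_1,a_2)^2$.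

## 2. Short exact sequences and finite CM-dimension

Let $R$ be a quasi-local coherent ring and $0\to A\to B\to C\to0$ an exact sequence of finitely generated $R$-modules. If two of the modules have finite CM-dimension, must the third? This problem comes from "Cohen-Macaulay Dimension For Coherent Rings", https://core.ac.uk/download/pdf/77934156.pdf. It contains three implications, one for each choice of the third module.

The answer is no. We shall build a complete Noetherian local ring of dimension $1$ over which each of the three implications fails (Theorem 7). Two complements come with it. Theorem 3 says what survives, and it shows that direct sums are the whole difficulty. Theorem 10 says for which pairs (dimension, depth) the property holds for all Noetherian local rings.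

## 3. G-dimension through the double dual

The first tool is a description of finite G-dimension from which two-out-of-three for G-dimension, and passage to direct summands, can be read off.

Conventions: complexes are graded cohomologically, $\operatorname{Hom}(L,J)^n=\prod_p\operatorname{Hom}(L^p,J^{p+n})$, the $0$-cycles of $\operatorname{Hom}(L,J)$ are the chain maps $L\to J$, and the $0$-boundaries are the null-homotopic ones. Two standard facts about a bounded-below complex $J$ of injective modules are used.

**(I1)** If $L$ is acyclic, then $\operatorname{Hom}(L,J)$ is acyclic. Hence $\operatorname{Hom}(-,J)$ preserves quasi-isomorphisms. After shifting $J$, it suffices to show that a chain map $f:L\to J$ is null-homotopic. Put $s^n=0$ in all low degrees. If $s^m:L^m\to J^{m-1}$ is found for $m\le n$ with $f^{n-1}=ds^{n-1}+s^nd$, then $(f^n-ds^n)d=d(f^{n-1}-s^nd)=dds^{n-1}=0$. So $f^n-ds^n$ vanishes on $\operatorname{im}d=\ker d$, hence factors through $L^n/\ker d\hookrightarrow L^{n+1}$, and by injectivity of $J^n$ it equals $s^{n+1}d$ for some $s^{n+1}:L^{n+1}\to J^n$. The second assertion follows by applying the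 first to the cone of a quasi-isomorphism.

**(I2)** If $H^i(J)=0$ for $i<g$, then $J=J'\oplus J''$ with $J''$ contractible and $J'$ a complex of injectives in degrees $\ge g$. Let $B^i=\operatorname{im}(J^{i-1}\to J^i)$. By induction $B^i$ is injective for $i\le g$: it is $0$ in low degrees, and if $i-1<g$ then $\ker(J^{i-1}\to J^i)=B^{i-1}$ is injective, so $J^{i-1}=B^{i-1}\oplus W^{i-1}$ with $W^{i-1}\cong B^i$ injective. Write $J^g=B^g\oplus U$. Then $J''$ consists of the $J^i=B^i\oplus W^i$ for $i<g$ and of $B^g$ in degree $g$, and $J'$ consists of $U$ in degree $g$ and $J^i$ for $i>g$.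

Now let $Q$ be coherent and $\eta:Q\to J$ an injective resolution, $J$ in degrees $\ge0$. For a $Q$-module $X$ let
$$\delta_X:X\to\operatorname{Hom}_Q(\operatorname{Hom}_Q(X,J),J),\qquad \delta_X(x)(h)=h(x).$$
The differential of $\operatorname{Hom}_Q(X,J)$ is $h\mapsto d_J\circ h$, so $\delta_X(x)$ is a chain map $\operatorname{Hom}_Q(X,J)\to J$, that is, a $0$-cycle. Thus $\delta_X$ is a morphism of complexes, natural and additive in $X$. Since the terms of $J$ are injective, a short exact sequence of modules gives a short exact sequence of double duals. By the long exact sequences and the five lemma, if two of the three $\delta$'s are quasi-isomorphisms, so is the third.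

**Lemma 2.** Let $X$ be a finitely presented $Q$-module. Then $\operatorname{G-dim}_QX<\infty$ if and only if $\operatorname{Ext}^i_Q(X,Q)=0$ for $i\gg0$ and $\delta_X$ is a quasi-isomorphism. Moreover $\operatorname{Ext}^i_Q(X,Q)=0$ for $i>\operatorname{G-dim}_QX$. Consequently finiteness of G-dimension passes to direct summands and satisfies two-out-of-three in short exact sequences.

*Proof.* **Step 1 (the case of dimension zero).** We show: if $G$ is finitely presented with $\operatorname{Ext}^i_Q(G,Q)=0$ for $i\ge1$, then $\delta_G$ is a quasi-isomorphism if and only if $G$ is totally reflexive. The map $\iota:G^*\to\operatorname{Hom}_Q(G,J)$, $\phi\mapsto\eta\phi$, is a quasi-isomorphism, because the target has cohomology $\operatorname{Ext}^i_Q(G,Q)$. By (I1) so is $\iota^*:\operatorname{Hom}_Q(\operatorname{Hom}_Q(G,J),J)\to\operatorname{Hom}_Q(G^*,J)$. The composite $\iota^*\delta_G$ sends $x$ to $\phi\mapsto\eta(\phi(x))$, so it is the composite $G\to G^{**}\to\operatorname{Hom}_Q(G^*,J)$ of the natural maps. Since $\operatorname{Hom}_Q(G^*,J)$ has $H^0=G^{**}$ and $H^i=\operatorname{Ext}^i_Q(G^*,Q)$, the map $\delta_G$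 is a quasi-isomorphism if and only if $G\to G^{**}$ is bijective and $\operatorname{Ext}^i_Q(G^*,Q)=0$ for $i\ge1$. In particular $\delta_F$ is a quasi-isomorphism for $F$ finitely generated free.

**Step 2 (finite G-dimension gives both conditions).** Let $0\to G_n\to\cdots\to G_0\to X\to0$ be exact with all $G_j$ totally reflexive. Cut it into $0\to Z_{j+1}\to G_j\to Z_j\to0$ for $0\le j<n$, with $Z_0=X$, $Z_n=G_n$. The exact sequence $\operatorname{Ext}^{i-1}_Q(Z_{j+1},Q)\to\operatorname{Ext}^i_Q(Z_j,Q)\to\operatorname{Ext}^i_Q(G_j,Q)$ gives, by descending induction on $j$, that $\operatorname{Ext}^i_Q(Z_j,Q)=0$ for $i>n-j$. By two-out-of-three for $\delta$, each $\delta_{Z_j}$ is a quasi-isomorphism. Take $j=0$; with $n=\operatorname{G-dim}_QX$ this also proves the second assertion of the lemma.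

**Step 3 (the converse).** Let $\operatorname{Ext}^i_Q(X,Q)=0$ for $i>n$, and let $\delta_X$ be a quasi-isomorphism. Let $G$ be the $n$-th syzygy in a resolution of $X$ by finitely generated free modules. It is finitely presented, $\operatorname{Ext}^i_Q(G,Q)\cong\operatorname{Ext}^{i+n}_Q(X,Q)=0$ for $i\ge1$, and $\delta_G$ is a quasi-isomorphism by two-out-of-three for $\delta$. By Step 1, $G$ is totally reflexive, so $\operatorname{G-dim}_QX\le n$.

**Step 4 (formal consequences).** Finite presentation, eventual vanishing of $\operatorname{Ext}_Q(-,Q)$, and "$\delta$ is a quasi-isomorphism" all pass to direct summands and satisfy two-out-of-three. $\square$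

In particular $\operatorname{G-dim}_\Lambda k=\infty$ for $\Lambda=k[a_1,a_2]/(a_1,a_2)^2$, by the Ext computation in Section 1.

## 4. One witness for two modules, and the reduction to direct sums

Lemma 2 suggests the obvious approach to the problem: tensor the sequence with $R'$ and apply two-out-of-three over $Q$. Here is how far this goes.

**Theorem 3.** Let $A$ be any quasi-local coherent ring and let $0\to X'\to X\to X''\to0$ denote exact sequences of finitely generated $A$-modules.

(i) If, for one G-quasi-deformation $A\to R'\leftarrow Q$, two of the modules $X'\otimes_AR'$, $X\otimes_AR'$, $X''\otimes_AR'$ have finite G-dimension over $Q$, then so does the third.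

(ii) If one of $X',X,X''$ has a finite resolution by finitely generated free modules and another has finite CM-dimension, then the third has finite CM-dimension.

(iii) The following are equivalent for $A$: two-out-of-three; the implication ($X',X''$ finite $\Rightarrow X$ finite); the implication ($X',X$ finite $\Rightarrow X''$ finite); closure of the class of finitely generated modules of finite CM-dimension under finite direct sums.

*Proof.* (i) The functor $-\otimes_AR'$ is exact; apply Lemma 2.

(ii) Let $Z$ have a finite resolution by finitely generated free $A$-modules, and let $A\to R'\leftarrow Q$ be any G-quasi-deformation. Then $Z\otimes_AR'$ has a finite resolution by modules $R'^{n}$. Since $\operatorname{G-dim}_QR'<\infty$, Lemma 2 applied to split sequences gives $\operatorname{G-dim}_QR'^{n}<\infty$, and then, applied along the resolution, $\operatorname{G-dim}_Q(Z\otimes_AR')<\infty$. So every G-quasi-deformation is a witness for $Z$. Take a witness for the other module and use (i).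

(iii) Two-out-of-three implies both displayed implications trivially. The implication ($X',X''\Rightarrow X$), applied to split sequences, gives closure under finite direct sums. Two arguments remain.

**Step 1 (from the implication $X',X\Rightarrow X''$ to direct sums).** Let $V,W$ be finitely generated of finite CM-dimension. We first show that $V$ is finitely presented. For a witness $A\to R'\leftarrow Q$ the module $V\otimes_AR'$ is finitely presented over $Q$, hence over the quotient $R'$. Let $L$ be the kernel of a surjection $A^n\to V$. Then $L\otimes_AR'$ is the kernel of $R'^n\to V\otimes_AR'$, so it is finitely generated. Each of finitely many generators is a finite sum of terms $\ell\otimes\rho$, so $L\otimes_AR'$ is generated by the image of a finitely generated submodule $L_0\subseteq L$. Then $(L/L_0)\otimes_AR'=0$, and $L=L_0$ by faithful flatness.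

So there is an exact sequence $0\to\Omega\to A^n\to V\to0$ with $\Omega$ finitely generated. By (ii), $\Omega$ has finite CM-dimension. By (ii) for $0\to W\to A^n\oplus W\to A^n\to0$, so does $A^n\oplus W$. The exact sequence $0\to\Omega\to A^n\oplus W\to V\oplus W\to0$ and the assumed implication show that $V\oplus W$ has finite CM-dimension.

**Step 2 (from direct sums to two-out-of-three).** Let two of $X',X,X''$, say $V$ and $W$, have finite CM-dimension. By assumption there is a witness for $V\oplus W$. By Lemma 2 it is a witness for both $V$ and $W$, and by (i) for the third module. $\square$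

This also shows where the obvious approach stops. Two modules of finite CM-dimension may come with two different witnesses, $R\to R'_1\leftarrow Q_1$ and $R\to R'_2\leftarrow Q_2$, and nothing in the definition relates them. Part (i) needs one witness that serves both modules. For some rings one diagram serves all modules at once.

**Lemma 4.** Every finitely generated module over a Noetherian Cohen–Macaulay local ring $A$ has finite CM-dimension.

*Proof.* By Cohen's theorem $\widehat A=Q/I$ with $Q$ regular local. A finitely generated $Q$-module $M\neq0$ has finite projective dimension $p$. We check that $\operatorname{G-dim}_QM=p$. It is at most $p$, since free modules are totally reflexive. In the minimal free resolution $F_\bullet$ of $M$ the dual $F_{p-1}^*\to F_p^*$ of the last map has entries in the maximal ideal (for $p=0$ there is nothing to dualize), so its cokernel $\operatorname{Ext}^p_Q(M,Q)$ is nonzero, and Lemma 2 gives $\operatorname{G-dim}_QM\ge p$. By the Auslander–Buchsbaum formula and Cohen–Macaulayness,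
$$\operatorname{G-dim}_Q\widehat A=\operatorname{pd}_Q\widehat A=\operatorname{depth}Q-\operatorname{depth}\widehat A=\dim Q-\dim\widehat A=\operatorname{height}I=\operatorname{grade}I,$$
where for Noetherian rings the Koszul grade is the usual grade. So $A\to\widehat A\leftarrow Q$ is a G-quasi-deformation, and it is a witness for every finitely generated $A$-module. $\square$

So a Noetherian counterexample must be a non-Cohen–Macaulay ring with two modules, each with its own witness, that have no common witness.

## 5. Witnesses from flat subalgebras

We need a supply of G-quasi-deformations. The example $\Lambda=\Lambda\leftarrow\Lambda\ltimes\omega$ of Section 1 extends along any flat local map out of $\Lambda$.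

**Lemma 5.** Let $\Gamma$ be a Noetherian ring, $\Gamma\to Q$ a flat homomorphism with $Q$ coherent, and $N$ a finitely generated totally reflexive $\Gamma$-module. Then $Q\otimes_\Gamma N$ is totally reflexive over $Q$.

*Proof.* Let $L$ be a finitely generated $\Gamma$-module and $F\to L$ a resolution by finitely generated free modules. Then $Q\otimes_\Gamma F$ is a resolution of $Q\otimes_\Gamma L$, and $Q\otimes_\Gamma\operatorname{Hom}_\Gamma(F,\Gamma)\cong\operatorname{Hom}_Q(Q\otimes_\Gamma F,Q)$. By flatness we get natural isomorphisms
$$Q\otimes_\Gamma\operatorname{Ext}^i_\Gamma(L,\Gamma)\cong\operatorname{Ext}^i_Q(Q\otimes_\Gamma L,Q)\qquad(i\ge0).$$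
Apply this to $L=N$ and $L=N^*$. For $i\ge1$ it gives the two Ext-vanishing conditions. For $i=0$ it identifies $Q\otimes_\Gamma N^{**}$ with $(Q\otimes_\Gamma N)^{**}$; both $Q\otimes_\Gamma(N\to N^{**})$ and the biduality map send $1\otimes x$ to evaluation at $x$, so they agree, and the latter is bijective. Finally, $Q\otimes_\Gamma N$ is finitely presented. $\square$

**Proposition 6.** Let $\Lambda$ be a finite-dimensional local $k$-algebra, $\omega=\operatorname{Hom}_k(\Lambda,k)$, $\Gamma=\Lambda\ltimes\omega$, and let $\Lambda\to S$ be a flat local homomorphism to a quasi-local coherent ring. Put $Q=S\otimes_\Lambda\Gamma$. Then $S\xrightarrow{=}S\leftarrow Q$ is a G-quasi-deformation, and $S\otimes_\Lambda N$ is totally reflexive over $Q$ for every finitely generated $\Lambda$-module $N$. In particular $\operatorname{CM-dim}_S(S\otimes_\Lambda N)\le0$.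

*Proof.* **Step 1 ($Q$ is coherent).** As an $S$-module $Q$ is finitely presented. A finitely generated ideal $\mathfrak i$ of $Q$ is a finitely generated $S$-submodule of $Q$, hence finitely presented over $S$. So the kernel of a surjection $Q^n\to\mathfrak i$ is finitely generated over $S$, hence over $Q$.

**Step 2 ($Q$ is quasi-local, and the kernel has grade zero).** The projection $\Gamma\to\Lambda$ induces a surjection $Q\to S$ with kernel $I=S\otimes_\Lambda\omega$. This $I$ is finitely generated, $I^2=0$, and $I\ne0$ because $\Lambda\to S$ is faithfully flat. Since $I$ is nilpotent and $Q/I=S$ is quasi-local, $Q$ is quasi-local. Since $(0:_QI)\supseteq I\ne0$, we have $\operatorname{grade}I=0$.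

**Step 3 (total reflexivity).** As $S$ is flat over $\Lambda$, $Q$ is flat over $\Gamma$. View $N$ as a $\Gamma$-module via $\Gamma\to\Lambda$. Then $Q\otimes_\Gamma N=S\otimes_\Lambda N$, with $Q$ acting through $Q\to S$. By Lemma 1, $N$ is totally reflexive over $\Gamma$, so by Lemma 5, $S\otimes_\Lambda N$ is totally reflexive over $Q$. For $N=\Lambda$ this gives $\operatorname{G-dim}_QS=0=\operatorname{grade}I$. So the diagram is a G-quasi-deformation, and it gives $\operatorname{CM-dim}_S(S\otimes_\Lambda N)\le0-0$. $\square$

A ring with two different such subalgebras gives two families of modules with two different witnesses. Put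
$$\Lambda_a=k[a_1,a_2]/(a_1,a_2)^2,\qquad\Lambda_b=k[b_1,b_2]/(b_1,b_2)^2,\qquad P=k[[z_1,\dots,z_r]]\otimes_k\Lambda_a\otimes_k\Lambda_b .$$
The ring $P$ itself is no counterexample. It is flat over $\Lambda_a\otimes_k\Lambda_b$, and Proposition 6 for $\Lambda=\Lambda_a\otimes_k\Lambda_b$ gives one diagram that serves $P/(a_1,a_2)P=P\otimes_\Lambda(k\otimes_k\Lambda_b)$ and $P/(b_1,b_2)P=P\otimes_\Lambda(\Lambda_a\otimes_kk)$ together. This merging of the two witnesses uses flatness over the tensor product. So we look for a ring that is flat over $\Lambda_a$ and over $\Lambda_b$ but not over $\Lambda_a\otimes_k\Lambda_b$.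

## 6. Gluing a diagonal module: the ring $R$

Fix $k$ and an integer $r\ge1$. With $\Lambda_a,\Lambda_b,P$ as above, put
$$\Delta=P/(z_1,\dots,z_r,\,a_1-b_1,\,a_2-b_2)P,\qquad R=P\ltimes\Delta,\qquad e:=(0,\bar1)\in R.$$
Thus
$$R=k[[z]][a_1,a_2,b_1,b_2,e]/(a_ia_j,\ b_ib_j,\ e^2,\ z_ie,\ (a_1-b_1)e,\ (a_2-b_2)e).$$
The ring $R$ is finite over $k[[z]]$ and local with maximal ideal $\mathfrak m=(z,a,b,e)$, since $a_i,b_i,e$ are nilpotent and $R/(a,b,e)=k[[z]]$. Hence $R$ is a complete Noetherian local ring, in particular quasi-local and coherent. It contains $k[[z]]$, so $\dim R=r$. Also $a_1b_2\ne0$ in $R$, already in $P$.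

**(F)** $R$ is free, hence flat, over $\Lambda_a$ and over $\Lambda_b$. Indeed $P$ is free over each. As a $\Lambda_a$-module $\Delta$ is free of rank $1$ with basis $e$, and $b_i$ acts on it as $a_i$, so $\Delta$ is also free of rank $1$ over $\Lambda_b$. Finally $R=P\oplus\Delta$ as a $P$-module. (Over the local ring $\Lambda_a\otimes_k\Lambda_b$, of dimension $9$ over $k$, the $3$-dimensional module $\Delta$ is not free, hence not flat, so $R$ is not flat there.)

**(S)** $(0:_R\mathfrak m)=k\,a_1e\oplus k\,a_2e$. Let $x=p+\delta$ with $p\in P$, $\delta\in\Delta$ be killed by $\mathfrak m$. Since $z_1\Delta=0$, we get $z_1p=0$, so $p=0$, because $z_1$ is regular on $P$; this uses $r\ge1$. Then $a_1\delta=a_2\delta=0$ in $\Delta=\Lambda_ae$ gives $\delta\in ka_1e+ka_2e$. Conversely $z_j,a_j,b_j,e$ all kill $a_ie$. In particular $\operatorname{depth}R=0<r=\dim R$.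

The variables $z_i$ keep the elements $a_ib_j$ out of the socle, and $e$ puts in the two diagonal elements $a_ie=b_ie$. Both effects will be used.

**Theorem 7.** Let $S$ be a quasi-local coherent ring with a flat local homomorphism $R\to S$ (e.g. $S=R$). Put $M_a=S/(a_1,a_2)S$ and $M_b=S/(b_1,b_2)S$. Then $\operatorname{CM-dim}_SM_a=\operatorname{CM-dim}_SM_b=0$, but $\operatorname{CM-dim}_S(M_a\oplus M_b)=\infty$. There are exact sequences
$$0\to M_a\to M_a\oplus M_b\to M_b\to0,\tag{1}$$
$$0\to(a_1,a_2)S\to S\oplus M_b\to M_a\oplus M_b\to0,\tag{2}$$
$$0\to M_a\oplus M_b\to S\oplus M_b\to S/a_1S\to0.\tag{3}$$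
In each of them $M_a\oplus M_b$ has infinite CM-dimension and the other two terms have CM-dimension $0$.

With $S=R$ and $r=1$ this answers the question of Section 2, and each sequence refutes one of the three implications. By (F), Proposition 6 applies to $\Lambda_a\to R\to S$ and to $\Lambda_b\to R\to S$. Since $M_a=S\otimes_{\Lambda_a}k$ and $M_b=S\otimes_{\Lambda_b}k$, both have CM-dimension at most $0$. The hard assertion is that no G-quasi-deformation whatsoever serves $M_a\oplus M_b$. For that we need something that every G-quasi-deformation leaves behind on $R'$.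

## 7. The module $\operatorname{Ext}^g_Q(R',Q)$

We cannot control $Q$, but we can transport the conditions from $Q$ to one $R'$-module $C$.

**Lemma 8.** Let $A\to R'\leftarrow Q$ be a G-quasi-deformation, $I=\ker(Q\to R')$, $g=\operatorname{grade}I$, $C=\operatorname{Ext}^g_Q(R',Q)$.

(a) $\operatorname{Ext}^i_Q(N,Q)=0$ for every $R'$-module $N$ and $i<g$.

(b) $C$ is a finitely presented $R'$-module, and $\operatorname{Ext}^i_{R'}(N,C)\cong\operatorname{Ext}^{i+g}_Q(N,Q)$ for all $R'$-modules $N$ and all $i\ge0$.

(c) The homothety map $R'\to\operatorname{Hom}_{R'}(C,C)$ is bijective.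

(d) If $M\ne0$ is a finitely generated $A$-module, then $\operatorname{G-dim}_Q(M\otimes_AR')\ge g=\operatorname{G-dim}_QR'$. Hence $\operatorname{CM-dim}_AM\ge0$.

*Example.* For $\Lambda=\Lambda\leftarrow\Lambda\ltimes\omega$ we have $g=0$ and $C=\operatorname{Hom}_\Gamma(\Lambda,\Gamma)=(0:_\Gamma\omega)$. Since $(x,\varphi)(0,\psi)=(0,x\psi)$ vanishes for all $\psi$ only if $x=0$, this is $C=\omega$, the injective hull of the residue field of $\Lambda$.

*Proof.* Let $\eta:Q\to J$ be an injective resolution as in Section 3.

**Step 1 (proof of (a): low Ext vanishes on $R'$-modules).** Let $I=(x_1,\dots,x_m)$ and $K=K_\bullet(x_1,\dots,x_m;Q)$. Since $K$ is a bounded complex of finitely generated free modules, $\operatorname{Hom}_Q(K,Q)\to\operatorname{Hom}_Q(K,J)$ is a quasi-isomorphism, and by self-duality of the Koszul complex $H^i(\operatorname{Hom}_Q(K,J))\cong H_{m-i}(x;Q)$. This is $0$ for $i<g$, by the definition of grade. So $\operatorname{Hom}_Q(K,J)$ is a bounded-below complex of injectives without cohomology below degree $g$, and by (I2) it is homotopy equivalent to a complex of injectives in degrees $\ge g$.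 Hence
$$\operatorname{Hom}_Q(K\otimes_QN,J)\cong\operatorname{Hom}_Q(N,\operatorname{Hom}_Q(K,J))$$
has no cohomology in degrees $<g$. As $IN=0$, the complex $K\otimes_QN$ has zero differential and contains $N$, in degree $0$, as a direct summand. So $\operatorname{Hom}_Q(N,J)$ has no cohomology in degrees $<g$.

**Step 2 (proof of (b): $\operatorname{Hom}_Q(R',J)$ is a shifted injective resolution of $C$).** $R'=Q/I$ is finitely presented over $Q$, so it has a resolution $F$ by finitely generated free $Q$-modules. In $\operatorname{Hom}_Q(F,Q)$ kernels are finitely presented and images are finitely generated, so $C$ is finitely presented over $Q$, hence over $R'$. Put $D=\operatorname{Hom}_Q(R',J)$, a bounded-below complex of injective $R'$-modules. We have $H^i(D)=\operatorname{Ext}^i_Q(R',Q)$. This vanishes for $i<g$ by (a), and for $i>g$ by Lemma 2, since $\operatorname{G-dim}_QR'=g$; and $H^g(D)=C$. By (I2), $D=D'\oplus D''$ with $D''$ contractible and $D'$ a complex of injectives in degrees $\ge g$. So $D'$, read from degree $g$ on, is an injective resolution of $C$ over $R'$, and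
$$\operatorname{Ext}^i_{R'}(N,C)=H^{i+g}(\operatorname{Hom}_{R'}(N,D'))=H^{i+g}(\operatorname{Hom}_{R'}(N,D))=H^{i+g}(\operatorname{Hom}_Q(N,J))=\operatorname{Ext}^{i+g}_Q(N,Q).$$

**Step 3 (proof of (c): $\delta_{R'}$ is the homothety map).** Adjunction gives $\operatorname{Hom}_{R'}(D,D)\cong\operatorname{Hom}_Q(D,J)$, $\Psi\mapsto(x\mapsto\Psi(x)(1))$. Homothety by $\rho\in R'$ goes to $x\mapsto(\rho x)(1)=x(\rho)$, which is $\delta_{R'}(\rho)$. By Lemma 2, $\delta_{R'}$ is a quasi-isomorphism, so $\rho\mapsto[\text{homothety by }\rho]$ is a bijection $R'\to H^0(\operatorname{Hom}_{R'}(D,D))$. The target is the set of homotopy classes of chain maps $D\to D$, equivalently $D'\to D'$. As $D'$ is a shifted injective resolution of $C$, taking $H^g$ identifies it with $\operatorname{Hom}_{R'}(C,C)$, and homotheties go to homotheties.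

**Step 4 (proof of (d): a lower bound).** $N=M\otimes_AR'\ne0$ by faithful flatness. Suppose $\operatorname{G-dim}_QN<g$. Then $\operatorname{Ext}^i_Q(N,Q)=0$ for $i<g$ by (a) and for $i\ge g$ by Lemma 2. So $\operatorname{Hom}_Q(N,J)$ is acyclic, and by (I1) so is $\operatorname{Hom}_Q(\operatorname{Hom}_Q(N,J),J)$. Since $\delta_N$ is a quasi-isomorphism, $N=0$, a contradiction. $\square$

By (d), the inequality in Proposition 6 is an equality when $N\ne0$: then $S\otimes_\Lambda N\neq0$, so $\operatorname{CM-dim}_S(S\otimes_\Lambda N)=0$. In particular $\operatorname{CM-dim}_SM_a=\operatorname{CM-dim}_SM_b=0$ in Theorem 7.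

Lemma 8 also lets us test by hand whether the witness for $M_a$ serves $M_b$. Take $S=R$, $\omega_a=\operatorname{Hom}_k(\Lambda_a,k)$, $\Gamma_a=\Lambda_a\ltimes\omega_a$, $Q_a=R\otimes_{\Lambda_a}\Gamma_a$. Here $g=0$, and by the base change in Lemma 5, $C=\operatorname{Hom}_{Q_a}(R,Q_a)\cong Q_a\otimes_{\Gamma_a}\omega_a=R\otimes_{\Lambda_a}\omega_a$. Since $R$ is flat over $\Lambda_b$ and $M_b=R\otimes_{\Lambda_b}k$,
$$\operatorname{Ext}^i_{Q_a}(M_b,Q_a)\cong\operatorname{Ext}^i_R(M_b,C)\cong\operatorname{Ext}^i_{\Lambda_b}(k,R\otimes_{\Lambda_a}\omega_a).$$
The module $R\otimes_{\Lambda_a}\omega_a$ has the summand $P\otimes_{\Lambda_a}\omega_a=k[[z]]\otimes_k\omega_a\otimes_k\Lambda_b$, which is a nonzero free $\Lambda_b$-module. As $\operatorname{Ext}^i_{\Lambda_b}(k,\Lambda_b)\ne0$ for all $i\ge1$ by Section 1, Lemma 2 gives $\operatorname{G-dim}_{Q_a}M_b=\infty$. So this witness does not serve $M_b$. The next section excludes all others.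

## 8. A socle element that would have to imitate $a_1b_2$

**Proposition 9.** In the situation of Theorem 7, $\operatorname{CM-dim}_S(M_a\oplus M_b)=\infty$.

First the mechanism, in the special case of a G-quasi-deformation with $R'=R$. If it serves both modules, we shall see that $C$ is injective over $\Lambda_a$ and over $\Lambda_b$. Let $Y=a_1b_2C$ and $K=(0:_C\mathfrak m)$. Both are nonzero, so there is a nonzero linear map $f:Y\to Y/\mathfrak mY\to K$ through $k$-vector spaces. The map $c\mapsto f(a_1b_2c)$ is an endomorphism of $C$, hence by Lemma 8(c) it is multiplication by some $\rho\in R$, and $\rho$ lies in the socle of $R$. Such a $\rho$ kills every $c$ that $a_1$ kills, and every $c$ that $b_2$ kills. By (S), $\rho=(sa_1+ta_2)e$. Injectivity over $\Lambda_a$ produces many $c$ with $a_1c=0$ and $a_2c$ prescribed, which forces $ta_2e=0$. On the socle $a_ie=b_ie$, so $\rho=sb_1e$, and injectivity over $\Lambda_b$ produces many $c$ with $b_2c=0$ and $b_1c$ prescribed, which forces $\rho=0$. So $f=0$, a contradiction. For general $R'$ the point that needs work is the existence of $f$, because $R'/\mathfrak mR'$ need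 not be a field.

*Proof.* **Step 0 (reduction to $S=R$).** If $S\to R'\leftarrow Q$ is a G-quasi-deformation of $S$, then $R\to S\to R'$ is flat local, so $R\to R'\leftarrow Q$ is a G-quasi-deformation of $R$. Write $aR'=(a_1,a_2)R'$ and $bR'=(b_1,b_2)R'$, and similarly over other rings. Then
$$(M_a\oplus M_b)\otimes_SR'=R'/aR'\oplus R'/bR'=(R/aR\oplus R/bR)\otimes_RR'.$$
So it suffices to treat $S=R$. Suppose $R\to R'\leftarrow Q$ is a G-quasi-deformation with $\operatorname{G-dim}_Q(R'/aR'\oplus R'/bR')<\infty$. By Lemma 2 both summands have finite G-dimension over $Q$. Let $g$ and $C$ be as in Lemma 8.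

**Step 1 (solving equations in $C$).** This step turns finite G-dimension into a property of $C$ that can be used on elements:
$$\text{for all }v,w\in(0:_C(a_1,a_2))\text{ there is }c\in C\text{ with }a_1c=v,\ a_2c=w;\tag{4}$$
and likewise with $b$ in place of $a$. By Lemmas 2 and 8(b), $\operatorname{Ext}^i_{R'}(R'/aR',C)=0$ for $i\gg0$. By (F), $R'$ is flat over $\Lambda_a$, and $R'/aR'=R'\otimes_{\Lambda_a}k$. If $F\to k$ is a free resolution over $\Lambda_a$, then $R'\otimes_{\Lambda_a}F$ is a free resolution of $R'/aR'$, and $\operatorname{Hom}_{R'}(R'\otimes_{\Lambda_a}F,C)=\operatorname{Hom}_{\Lambda_a}(F,C)$. So this Ext is $\operatorname{Ext}^i_{\Lambda_a}(k,C)$. The maximal ideal $\mathfrak a=ka_1\oplus ka_2$ of $\Lambda_a$ is isomorphic to $k^2$, so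
$$\operatorname{Ext}^{i+1}_{\Lambda_a}(k,C)\cong\operatorname{Ext}^i_{\Lambda_a}(\mathfrak a,C)\cong\operatorname{Ext}^i_{\Lambda_a}(k,C)^2\qquad(i\ge1).$$
If $\operatorname{Ext}^1_{\Lambda_a}(k,C)$ were nonzero, all higher ones would be. Hence $\operatorname{Ext}^1_{\Lambda_a}(k,C)=0$, that is, every $\Lambda_a$-linear map $\mathfrak a\to C$ extends to $\Lambda_a$. Such maps are exactly the pairs $(v,w)$ in (4), and an extension is exactly an element $c$ with $a_1c=v$, $a_2c=w$. The argument for $b$ is the same.

**Step 2 (localization).** This step makes the maximal ideal of the fiber over $\mathfrak m$ nil, which is what the construction of $f$ needs. Since $\mathfrak mR'$ is a proper ideal, there is a prime $\mathfrak q$ of $R'$ minimal over it. Put $T=R'_{\mathfrak q}$, and from now on write $C$ for $C_{\mathfrak q}$. We collect what survives.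

- $T$ is quasi-local coherent. The map $R\to T$ is flat and local, hence faithfully flat and injective. The ring $E:=T/\mathfrak mT$ has a single prime ideal, so its maximal ideal is nil.
- $C$ is a finitely presented $T$-module, and the homothety map $T\to\operatorname{Hom}_T(C,C)$ is bijective, since Hom from a finitely presented module commutes with localization. In particular $C$ is faithful.
- Property (4), and its version for $b$, hold for this $C$. If $v,w\in C_{\mathfrak q}$ are killed by $a_1,a_2$, then clearing denominators, and multiplying by an element outside $\mathfrak q$ that kills the finitely many resulting products with $a_1,a_2$, gives $u\in R'\setminus\mathfrak q$ such that $uv,uw$ are images of elements of the original $C$ killed by $a_1,a_2$. Apply (4) to these and divide the solution by $u$.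
- $(0:_T\mathfrak m)=(0:_R\mathfrak m)T=a_1eT+a_2eT$. If $\mathfrak m=(y_1,\dots,y_n)$, then $(0:_R\mathfrak m)$ is the kernel of $R\to R^n$, $x\mapsto(y_jx)_j$, and tensoring with the flat module $T$ preserves kernels. Then use (S).

**Step 3 (a nonzero map from $a_1b_2C$ to the elements killed by $\mathfrak m$).** Let $Y=a_1b_2C$ and $K=(0:_C\mathfrak m)$. Since $a_1b_2\ne0$ in $T$ and $C$ is faithful, $Y\ne0$. It is a finitely generated submodule of the finitely presented module $C$ over the coherent ring $T$, hence finitely presented. So $N=Y/\mathfrak mY$ is a finitely presented $E$-module, and it is nonzero by Nakayama. The element $a_1e\in T$ is nonzero and killed by $\mathfrak m$, so $0\ne a_1eC\subseteq K$. Note that $K$ is an $E$-module.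

We claim $\operatorname{Hom}_E(N,K)\ne0$. Write $N=\operatorname{coker}(\Phi:E^s\to E^n)$ with $n\ge1$ the minimal number of generators of $N$. By minimality the entries of $\Phi$ lie in the maximal ideal of $E$, so they are nilpotent. There are finitely many, so they generate a nilpotent ideal $\mathfrak j$. Choose $i\ge0$ maximal with $\mathfrak j^iK\ne0$, where $\mathfrak j^0=E$, and $0\ne x\in\mathfrak j^iK$. Then $\mathfrak jx=0$. So the map $E^n\to K$ that sends the first basis vector to $x$ and the others to $0$ kills the image of $\Phi$, and it induces a nonzero map $N\to K$.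

Composing with $Y\to N$ gives a nonzero $T$-linear map $f:Y\to K$.

*Remark.* Both hypotheses in the claim are needed. Over $E=k[[x]]$, whose maximal ideal is not nil, $\operatorname{Hom}_E(k,E)=0$. Over $E=k[x_1,x_2,\dots]/(x_1^2,x_2^2,\dots)$ the maximal ideal is nil, but $k$ is not finitely presented, and again $\operatorname{Hom}_E(k,E)=0$: a nonzero element of $E$ involves finitely many variables and is not killed by a variable that it does not involve.

**Step 4 (the map is multiplication by a socle element).** The map $C\to C$, $c\mapsto f(a_1b_2c)$, is $T$-linear. By Step 2 there is $\rho\in T$ with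
$$f(a_1b_2c)=\rho c\qquad(c\in C).\tag{5}$$
Since $\mathfrak mK=0$, we have $\mathfrak m\rho C=0$, so $\mathfrak m\rho=0$ because $C$ is faithful. By Step 2, $\rho=s\,a_1e+t\,a_2e$ with $s,t\in T$.

**Step 5 ($\rho$ kills what $a_1$ kills, so the $a_2e$ part vanishes).** Let $w\in a_2C\subseteq(0:_C(a_1,a_2))$. By (4) for the pair $(0,w)$ choose $c$ with $a_1c=0$, $a_2c=w$. Then (5) gives
$$0=f(b_2a_1c)=\rho c=s\,e\,a_1c+t\,e\,a_2c=t\,e\,w.$$
Hence $t\,a_2e\,C=0$, so $t\,a_2e=0$. Therefore $\rho=s\,a_1e=s\,b_1e$, since $(a_1-b_1)e=0$.

**Step 6 ($\rho$ kills what $b_2$ kills, so the rest vanishes).** Let $w\in b_1C\subseteq(0:_C(b_1,b_2))$. By (4) for $b$ and the pair $(w,0)$ choose $c$ with $b_1c=w$, $b_2c=0$. Then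
$$0=f(a_1b_2c)=\rho c=s\,e\,b_1c=s\,e\,w.$$
Hence $s\,b_1e\,C=0$, so $\rho=s\,b_1e=0$.

By (5), $f(Y)=f(a_1b_2C)=0$, which contradicts $f\ne0$. So no G-quasi-deformation of $R$ gives $R/aR\oplus R/bR$ finite G-dimension, and Step 0 gives the assertion for $S$. $\square$

## 9. The three exact sequences

We complete the proof of Theorem 7. Proposition 9 says that $M_a\oplus M_b$ has infinite CM-dimension. For the other terms we use Proposition 6 with equality (Section 7): $\operatorname{CM-dim}_S(S\otimes_{\Lambda_a}N)=0$ for every finitely generated $\Lambda_a$-module $N\ne0$, and likewise for $b$.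

**Sequence (1).** This is the split sequence, with outer terms $M_a=S\otimes_{\Lambda_a}k$ and $M_b=S\otimes_{\Lambda_b}k$ of CM-dimension $0$.

**Sequence (2).** Start from $0\to(a_1,a_2)S\to S\to M_a\to0$ and add the identity of $M_b$ to the last two terms. By flatness $(a_1,a_2)S\cong S\otimes_{\Lambda_a}\mathfrak a$, which has CM-dimension $0$. The middle term is $S\oplus M_b=S\otimes_{\Lambda_b}(\Lambda_b\oplus k)$, which has CM-dimension $0$ as well.

**Sequence (3).** Since $a_1\Lambda_a\cong k$, flatness gives $a_1S\cong S\otimes_{\Lambda_a}k=M_a$, hence an exact sequence $0\to M_a\to S\to S/a_1S\to0$. Add the identity of $M_b$ to the first two terms. Here $S/a_1S=S\otimes_{\Lambda_a}(\Lambda_a/a_1\Lambda_a)$ has CM-dimension $0$, and so does $S\oplus M_b$, as in (2).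

In (1), (2), (3) the term of infinite CM-dimension is the middle, the right and the left one, respectively. So each of the three implications fails over $S$, in particular over $R$. $\square$

## 10. Dimension and depth

The ring $S$ in Theorem 7 is free to vary, and this shows exactly which pairs of dimension and depth force two-out-of-three.

**Theorem 10.** Let $0\le t\le d$ be integers. Two-out-of-three holds for every Noetherian local ring of dimension $d$ and depth $t$ if and only if $t=d$.

*Proof.* If $t=d$, such a ring is Cohen–Macaulay. By Lemma 4 every finitely generated module over it has finite CM-dimension, and two-out-of-three is trivial.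

If $t<d$, take $r=d-t\ge1$ in the construction of $R$ and put $S=R[[w_1,\dots,w_t]]$. This is a Noetherian local ring, and $R\to S$ is a flat local homomorphism. Its dimension is $r+t=d$. The elements $w_1,\dots,w_t$ form a regular sequence on $S$ with $S/(w_1,\dots,w_t)S=R$ of depth $0$, so $\operatorname{depth}S=t$. By Theorem 7 two-out-of-three fails over $S$. $\square$
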